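# Corners in the limiting shape of chip-firing on $\mathbb Z^2$

## The kernel $r^{-2}\cos 2\omega$ at a corner

Fix a point $x_0\in\mathbb R^2$ and polar coordinates $(r,\omega)$ centered at $x_0$; the axis $\omega=0$ will be chosen later. Consider
$$H(r,\omega)=r^{-2}\cos 2\omega .$$
With $z=re^{i\omega}$ this is the real part of $z^{-2}$, so it is harmonic away from $x_0$. Given a bounded density $\mu$, put
$$M(r)=\int_{-\pi}^{\pi}\mu(r,\omega)\cos 2\omega\,d\omega ,\qquad\text{so that}\qquad \int_{\epsilon<|x-x_0|<\rho}H\mu\,dx=\int_\epsilon^\rho M(r)\,\frac{dr}{r}. \tag{1}$$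
The exponent $-2$ makes the right side scale-invariant: if $\mu$ looks the same at all small scales near $x_0$, then $M$ is nearly constant, and the integral diverges logarithmically unless that constant is $0$. On the other hand, it cannot diverge if $\mu$ is the Laplacian of a function that vanishes quadratically at $x_0$.

**Proposition 1.** Let $v$ be $C^1$ and in $W^{2,p}$, for some $p>2$, in a neighborhood of the closed disc $\overline{B_\rho(x_0)}$, with $\Delta v=\mu\in L^\infty$. Suppose $|v|\le Cr^2$ and $|Dv|\le Cr$ for $r=|x-x_0|\le\rho$. Then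
$$\Big|\int_\epsilon^\rho M(r)\frac{dr}{r}\Big|\le 12\pi C\qquad\text{for all }0<\epsilon<\rho. \tag{2}$$

*Proof.* On the annulus $\mathcal A=B_\rho(x_0)\setminus B_\epsilon(x_0)$ Green's identity reads
$$\int_{\mathcal A} (H\Delta v-v\Delta H)\,dx=\int_{\partial \mathcal A}(H\partial_\nu v-v\,\partial_\nu H)\,ds .$$
It holds for $C^2$ functions $v$, and for $v\in C^1\cap W^{2,p}$ by mollifying $v$. Here $\Delta H=0$, so the left side is (1). On the circle of radius $r$ we have $|H|\le r^{-2}$ and $|\partial_\nu H|\le 2r^{-3}$, so its contribution is at most $2\pi r\,(r^{-2}\cdot Cr+2r^{-3}\cdot Cr^2)=6\pi C$. There are two circles. ∎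

Let us test this on a sector. Let $K=\{|\omega|\le\alpha\}$ have opening $\varphi=2\alpha<\pi$, and let $\mu$ equal a constant $c>0$ on $K$ and $0$ outside. Then $M(r)=c\int_{-\alpha}^{\alpha}\cos2\omega\,d\omega=c\sin\varphi>0$ and (2) fails as $\epsilon\to0$. So a constant density supported in a sector is never the Laplacian of a function that vanishes quadratically at the apex. For a half-plane, $\varphi=\pi$ and $M=0$. This agrees with the function $v=\frac c2(x\cdot\nu)_+^2$, whose Laplacian is $c$ on the half-plane $\{x\cdot\nu>0\}$ and $0$ elsewhere.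

This kernel will be used to show that certain regions, filled by a diffusing pile of chips, do not have the corners that a proposed polygon would need. The first plan is: the pile settles to a constant density, so there are no corners at all. It stops immediately, because nothing we shall prove says that the density is constant. What we shall prove is that it lies in a window $[k-1,k]$ for an integer $k\geq2$. The window has width $1$ whatever $k$ is, and this is enough to exclude sharp corners.

**Lemma 2.** Let $k\ge1$, $0<\alpha<\pi/2$, $\varphi=2\alpha$, and let $\lambda:(-\alpha,\alpha)\to[k-1,k]$ be measurable. Put $J(\lambda)=\int_{-\alpha}^{\alpha}\lambda\cos2\omega\,d\omega$.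

1. If $\alpha\le\pi/4$, then $J(\lambda)\ge(k-1)\sin\varphi$.
2. If $\alpha>\pi/4$, then $J(\lambda)=k\sin\varphi-1+D(\lambda)$, where
$$D(\lambda)=\int_{|\omega|<\pi/4}(\lambda-k+1)\cos2\omega\,d\omega+\int_{\pi/4<|\omega|<\alpha}(k-\lambda)\,|\cos2\omega|\,d\omega\ \ge0 .$$

*Proof.* In case 1, $\cos2\omega\ge0$ on $(-\alpha,\alpha)$ and $\int_{-\alpha}^{\alpha}\cos2\omega\,d\omega=\sin2\alpha$. In case 2, $\cos2\omega>0$ for $|\omega|<\pi/4$ and $\cos2\omega<0$ for $\pi/4<|\omega|<\alpha$; the integrals of $\cos2\omega$ over these two sets are $1$ and $\sin2\alpha-1$. Write $\lambda=(k-1)+(\lambda-k+1)$ on the inner set and $\lambda=k-(k-\lambda)$ on the outer set. The constants contribute $(k-1)+k(\sin2\alpha-1)=k\sin\varphi-1$, and the remainders contribute $D(\lambda)$. ∎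

The worst density puts $k-1$ where the cosine is positive and $k$ where it is negative. For $k=2$ and the angle $135^\circ$ of a regular octagon, the worst value is $2\cdot\frac{\sqrt2}2-1>0$, so (2) fails. The worst value reaches $0$ only at $150^\circ$. For $k=1$ and $\varphi=\pi/2$ the bound is $0$ and excludes nothing, which is as it should be: in that case the shape will be a square.

## Chips from one pile, and the regular $(12-4h)$-gon

A *configuration* assigns an integer number of chips, possibly negative, to each site of $\mathbb Z^2$. A site with at least $4$ chips can *fire*, sending one chip to each of its $4$ nearest neighbors. A sequence of firings is *legal* if each site that fires has at least $4$ chips at that moment. Fix an integer $h\le2$. Start with $n$ chips at the origin and $h$ chips everywhere else, and fire until every site has fewer than $4$ chips. The final configuration and the set $S_{n,h}$ of sites that fire do not depend on the order (Lemma 5 proves this). The question, from "Chip-Firing and Rotor-Routing on $\mathbb Z^d$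 and on Trees", is: as $n\to\infty$, is the limiting shape of $S_{n,h}$ a regular $(12-4h)$-gon? In that source the case $h=2$, where the shape is a square, is attributed to Fey and Redig (2007); the source also says that the growth rate of that square is not known.

**Definition (limiting shape).** $S_{n,h}$ has limiting shape $L\subset\mathbb R^2$ if $L$ is compact with non-empty interior and there are $r_n>0$, $r_n\to\infty$, with $d_H(r_n^{-1}S_{n,h},L)\to0$.

Here $d_H$ is Hausdorff distance: $d_H(A,B)\leq\epsilon$ when each set lies in the closed $\epsilon$-neighborhood of the other. Non-empty interior rules out the limit $\{0\}$ produced by scaling too fast. The limit is unique up to dilation: if $a_n^{-1}S_n\to L$ and $r_n^{-1}S_n\to L'$ with both interiors non-empty, then $\operatorname{diam}S_n/a_n\to\operatorname{diam}L>0$ and $\operatorname{diam}S_n/r_n\to\operatorname{diam}L'>0$. So $a_n/r_n\to c\in(0,\infty)$ and $L'=cL$.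

**By hand.** Put $k=3-h$, so that $12-4h=4k$. For $4\le n\le4k+3$ the origin fires $\lfloor n/4\rfloor\le k$ times and its neighbors end with $h+\lfloor n/4\rfloor\le3$ chips, so $S_{n,h}=\{0\}$. Take $n=4k+4$. The origin fires $k+1$ times and empties; each neighbor then has $h+k+1=4$ chips and fires. The origin receives $4$ chips and fires again, after which the origin has $0$ and each neighbor has $1$. The four diagonal sites $(\pm1,\pm1)$ now hold $h+2$ chips and the sites $(\pm2,0),(0,\pm2)$ hold $h+1$. If $h\le1$ everything is stable and $S_{n,h}$ is a plus sign of five sites. If $h=2$, the diagonal sites hold $4$ and fire; then each neighbor of the origin has $1+2=3$, the twelve sites $(\pm2,j),(j,\pm2)$ with $|j|\le1$ have $3$, and everything is stable: $S_{8,2}=[-1,1]^2\cap\mathbb Z^2$. So at $h=2$ two fired neighbors force a site to fire, and for $h\le1$ they do not.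

**Notation.** Write $\Delta f(x)=\sum_{y\sim x}(f(y)-f(x))$ for the graph Laplacian; the same symbol is used for the continuum Laplacian. Throughout $n\ge4$. Let $\sigma=h+(n-h)\delta_0$ be the initial configuration, let $u_n=u_{n,h}:\mathbb Z^2\to\mathbb Z_{\ge0}$ count firings, $S_n=S_{n,h}=\{u_n>0\}$, and let $s_n$ be the final configuration. A site loses $4$ chips per own firing and gains one per firing of each neighbor, so
$$\Delta u_n=s_n-h-(n-h)\delta_0. \tag{3}$$
A *polygon* is a compact region bounded by one simple closed polygonal curve; its vertices have interior angles in $(0,2\pi)\setminus\{\pi\}$.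

**Theorem A.**

1. For $h=2$: $S_{n,2}=[-m_n,m_n]^2\cap\mathbb Z^2$ for $n\ge4$, with $m_n\to\infty$. The limiting shape is a square.
2. For each $h\le1$: $n^{-1/2}S_{n,h}$ converges in Hausdorff distance to a compact set $L=L_h$ with $0$ in its interior.
3. For each $h\le1$: $L_h$ is not a polygon with at most $12-4h$ sides. In particular it is not a regular $(12-4h)$-gon.

So for every integer $h\le2$ the limiting shape exists, and it is a regular $(12-4h)$-gon only for $h=2$.

**Definition (corner).** $L$ has a corner of angle $\varphi\in(0,\pi)$ at $x_0\in\partial L$ if there is a closed sector $K$ with apex $0$ and opening $\varphi$ such that the angular measure of $\{e\in S^1:x_0+re\in L\}\,\triangle\,(K\cap S^1)$ tends to $0$ as $r\to0$.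

A convex vertex of a polygon is a corner: for small $r$ the two sets coincide. Edges may be curved: $\{0\le x_1\le1,\ |x_2|\le x_1+x_1^2\}$ has a corner of angle $\pi/2$ at $0$, because at radius $r$ its directions are those with $|\omega|<\frac\pi2$ and $|\tan\omega|\le1+r\cos\omega$.

**Theorem B.** Let $h\le1$. If $L_h$ has a corner of angle $\varphi$ at a point of $\partial L_h$, then
$$\varphi>\tfrac\pi2\quad\text{and}\quad\sin\varphi<\tfrac1{3-h},\qquad\text{i.e. }\ \pi-\varphi<\arcsin\tfrac1{3-h}.$$
Consequently, if $L_h$ is a polygon with $N$ sides, then $N>2\pi/\arcsin\frac1{3-h}$ and $4\mid N$. So $N\ge16$ for $h=1$, $N\ge20$ for $h=0$, $N\ge28$ for $h=-1$.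

The theorems do not determine $L_h$ for $h\le1$, nor whether it is a polygon with more sides than Theorem B excludes.

To connect this with the kernel, $u_n$ has to be rescaled to a continuum function $v$ with density $\mu=\Delta v$ away from $0$. Four things are needed: $v$ exists and does not depend on a subsequence; $L=\overline{\{v>0\}}$; $v=O(r^2)$ at boundary points; and $\mu\in[k-1,k]$ on $L$.

## Least action, and one chip for each edge

In this section $h\le2$.

**Lemma 3 (least action).** Let $w:\mathbb Z^2\to\mathbb Z_{\ge0}$ satisfy $\sigma+\Delta w\le3$ everywhere. Then in any legal firing sequence each site $x$ fires at most $w(x)$ times.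

*Proof.* Consider the first firing that would make some site $x$ exceed $w(x)$. Just before it the firing counts $u'$ satisfy $u'\le w$ and $u'(x)=w(x)$. So $x$ holds $\sigma(x)+\Delta u'(x)\le\sigma(x)+\Delta w(x)\le3$ chips and cannot fire. ∎

**Lemma 4 (edge count).** After a finite legal sequence, let $F$ be a finite set of sites that have fired. Then the number of chips on $F$ is at least $E(F)$, the number of edges with both ends in $F$.

*Proof.* Right after its last firing a site holds at least $0$ chips. For an edge $\{x,y\}$ in $F$, say the last firing of $x$ precedes that of $y$. Then $y$ sends $x$ a chip after the last firing of $x$, and that chip stays at $x$. Assign it to the edge. Different edges get different chips, so the number of chips at each $x\in F$ is at least the number of edges whose chip lies at $x$; sum over $x\in F$. ∎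

For the plus sign found above the five sites carry $0+4\cdot1=4$ chips, and $E(F)=4$: equality can occur.

**Lemma 5.** Every legal sequence is finite, and all maximal ones have the same firing counts $u_n$. The set $S_n$ is finite, connected and contains $0$. Further, $u_n\le w$ for every $w$ as in Lemma 3, and $u_{n,h}\le u_{n,1}$ for $h\le1$. Finally, if $F\ne\emptyset$ is the set of all sites that have fired after a finite legal sequence and $\partial$ is the number of edges leaving $F$, then
$$(2-h)|F|+\tfrac12\partial\le n-h. \tag{4}$$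

*Proof.* **Step 1: the perimeter bound (4).** A site $x\ne0$ must receive at least $4-h\ge2$ chips before its first firing, so a neighbor fired earlier; following this back in time, $F$ is connected and contains $0$. Every site of $F$ has fired, so at least $\partial$ chips have left $F$ along the leaving edges; none has entered, because no outside site has fired. So the number of chips on $F$ is at most $n+h(|F|-1)-\partial$. By Lemma 4 it is at least $E(F)$, and $4|F|=2E(F)+\partial$. Hence $n+h(|F|-1)\ge E(F)+\partial=2|F|+\frac12\partial$, which is (4).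

**Step 2: confinement, to make infinite sequences impossible.** Each row or column meeting $F$ contributes at least $2$ to $\partial\le2(n-h)$. Since $F$ is connected and contains $0$, a point of $F$ with $|x_1|=m$ forces at least $m+1$ columns to meet $F$, and likewise for rows. So $F\subset\mathcal B:=[-(n-h),n-h]^2$. Suppose there were an infinite legal sequence. All firings happen in $\mathcal B$, so some site fires infinitely often. The number of chips in the box larger by one layer is constant, and every site always has at least $\min(h,0)$ chips (an unfired site has at least its initial number, a fired one at least $0$). So the number of chips at a site is bounded, and a site that receives infinitely many chips fires infinitely often. Passing from neighbor to neighbor, every site of $\mathbb Z^2$ fires, contradicting $F\subset\mathcal B$.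

**Step 3: comparison of counts.** A maximal legal sequence with counts $u$ ends with $\sigma+\Delta u\le3$. So $w=u$ is allowed in Lemma 3, and any other legal sequence has counts at most $u$. By symmetry all maximal sequences have the same counts $u_n$. The statements on $S_n$ are those on $F$, and $u_n\le w$ is Lemma 3. For $h\le1$, $w=u_{n,1}$ is allowed for the parameter $h$, because the initial configuration only decreases when $1$ is replaced by $h$; so $u_{n,h}\le u_{n,1}$. ∎

**Bounds on $s_n$.** We have $s_n\le3$. Sites that fired end with at least $0$ chips, and sites that did not (none is the origin, as $n\ge4$) end with at least $h$. Hence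
$$s_n-h\le k,\qquad|s_n-h|\le K_0:=3+|h|. \tag{5}$$

## The square at $h=2$

**Proof of Theorem A(1).** An unfired site is not $0$, so it starts with $2$ chips. If it had two fired neighbors it would end with at least $4$, which is impossible. So each site outside $S_n$ has at most one neighbor in $S_n$. Let $T\ni0$ be an inclusion-maximal lattice rectangle contained in $S_n$. If $T\ne S_n$, connectedness gives $x\in S_n\setminus T$ adjacent to a side of $T$. Walk from $x$ along the row (or column) next to that side. Each next site has one neighbor in $T$ and one neighbor, the previous site, in $S_n$; so it lies in $S_n$. The whole extra row lies in $S_n$, contradicting maximality. Thus $S_n$ is a rectangle, and by its $90^\circ$ symmetry about $0$ it is $[-m_n,m_n]^2\cap\mathbb Z^2$.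

Chips are conserved, so $\sum(s_n-2)=n-2$. Since $s_n-2\le1$ vanishes off $[-m_n-1,m_n+1]^2$, we get $n-2\le(2m_n+3)^2$ and $m_n\to\infty$. With $r_n=\max(m_n,1)$ the limit is $[-1,1]^2$. ∎

From now on $h\le1$, so $k\ge2$.

## A quadratic barrier, and $S_n\subset B_{R\sqrt n}$

Let
$$g(x)=\tfrac12(x_1^2+x_1+x_2^2+x_2).$$
On $\mathbb Z^2$ it is integer-valued and nonnegative, since $t^2+t$ is even and nonnegative for integers $t$. Also $g(0)=0$. The function $\frac12(t^2+t)$ has second difference $1$, so $\Delta g=2$. Finally $g(x)\ge\frac12(|x|^2-|x_1|-|x_2|)\ge\frac12(|x|^2-\sqrt2|x|)$.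

**Lemma 6 (barrier).** Let $h\le1$, $z\in S_n$, and let $D\ni z$ be a finite set of sites with $0\notin D$. Then some $y\notin D$ adjacent to $D$ has $u_n(y)>g(y-z)$.

*Proof.* Suppose not. Let $w=\min(u_n,g(\cdot-z))$ on $D$ and $w=u_n$ off $D$; it is integer-valued, nonnegative, and $w\le u_n$. Where $w(x)=u_n(x)$ we get $\Delta w(x)\le\Delta u_n(x)$, so $\sigma+\Delta w\le s_n\le3$ there. Otherwise $x\in D$ and $w(x)=g(x-z)<u_n(x)$. All neighbors of $x$ satisfy $w\le g(\cdot-z)$: those in $D$ by definition, those outside by our supposition. So $\Delta w(x)\le2\le3-h$, and $\sigma(x)=h$ because $x\ne0$. By Lemma 5, $u_n(z)\le w(z)\le g(0)=0$, contradicting $z\in S_n$. ∎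

This is the place where $h\le1$ enters: the barrier needs $2\le3-h$.

**Proposition 7.** There is $R=R_h$ with $S_n\subset B_{R\sqrt n}$ for all $n\ge4$.

*Proof.* Since $u_{n,h}\le u_{n,1}$, it suffices to take $h=1$. Write $S=S_{n,1}$, $u=u_{n,1}$. By (4), $|S|\le n$. Constants $C$ are absolute and may change.

**Step 1: heat kernel bounds, for use in a Green function.** Let $X_t$ be simple random walk on $\mathbb Z^2$ with kernel $p_t$. The processes $X^1+X^2$ and $X^1-X^2$ are independent simple walks on $\mathbb Z$, each at a given point at time $t\geq1$ with probability at most $C/\sqrt t$. So $p_t\le C_0/t$ for $t\ge1$. In $p_{2s}(y)=\sum_xp_s(x)p_s(y-x)$ every $x$ has $|x|\ge|y|/2$ or $|y-x|\ge|y|/2$. Since $E|X_s|^2=s$, Chebyshev gives, for $s\ge1$ and $y\neq0$,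
$$p_{2s}(y)\le2\,\frac{C_0}s\,P(|X_s|\ge|y|/2)\le2\,\frac{C_0}s\cdot\frac{4s}{|y|^2}=\frac{8C_0}{|y|^2}.$$
One more step gives $p_{2s+1}(y)\le8C_0/(|y|-1)^2\le32C_0/|y|^2$ for $|y|\ge2$, and $p_0(y)=p_1(y)=0$ for $|y|\ge2$. So $p_t(y)\le C/|y|^2$ for all $t\ge0$ and $|y|\ge2$.

**Step 2: exit time and Green function of $S$.** Let $\tau$ be the exit time from $S$ and $T=\lceil2C_0n\rceil$. For every start $y\in S$, $P_y(\tau>T)\le P_y(X_T\in S)\le|S|C_0/T\le\frac12$. By the Markov property $P_y(\tau>jT)\le2^{-j}$, and $E_y\tau\le2T\le Cn$. Let $|y|\ge\sqrt n\ge2$ and $G_S(y,0)=\sum_tP_y(X_t=0,\tau>t)$. Times $t<T$ contribute at most $T\cdot C/n$. For $t\in[jT,(j+1)T)$ with $j\ge1$, use the Markov property at time $(j-1)T$: the walk must survive until then, and at least $T$ further steps are left, so the probability is at most $2^{-(j-1)}C_0/T$. Hence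
$$G_S(y,0)\le T\,\frac Cn+\sum_{j\ge1}T\,2^{-(j-1)}\frac{C_0}T\le C .$$

**Step 3: $u\le C_1n$ outside $B_{\sqrt n}$.** On $S$ the final number of chips is at least $0$, so (3) with $h=1$ gives $\Delta u\ge-1-n\delta_0$ on $S$. That is, $u(x)\le\frac14\sum_{x'\sim x}u(x')+\frac14(1+n\delta_0(x))$ for $x\in S$. Iterate this along the walk until time $t\wedge\tau$ and let $t\to\infty$; since $u$ is bounded and vanishes off $S$,
$$u(y)\le\tfrac14\big(E_y\tau+n\,G_S(y,0)\big)\le C_1n\qquad(y\in S,\ |y|\ge\sqrt n),$$
and $u(y)=0$ for $y\notin S$.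

**Step 4: the barrier confines $S$.** Let $z\in S$, $\rho=3+2\sqrt{C_1n}$, and suppose $|z|\ge\sqrt n+\rho+1$. Apply Lemma 6 with $D=\{|x-z|<\rho\}\not\ni0$. We get $y$ with $\rho\le|y-z|\le\rho+1$, hence $|y|\ge\sqrt n$, and
$$u(y)>g(y-z)\ge\tfrac12(\rho^2-\sqrt2\rho)\ge\tfrac14\rho^2>C_1n,$$
where the third inequality uses $\rho\ge2\sqrt2$. This contradicts Step 3. So $|z|<\sqrt n+\rho+1\le R\sqrt n$ with $R=3+2\sqrt{C_1}$, as $4\le2\sqrt n$. ∎

## The rescaled firing count and its density

Put $v_n(x)=n^{-1}u_n(\sqrt n\,x)$ for $x\in n^{-1/2}\mathbb Z^2$. Let $\mu_n$ be the function on $\mathbb R^2$ equal to $s_n(Y)-h$ on the square cell $Q_Y$ of side $n^{-1/2}$ centered at $Y/\sqrt n$, for $Y\in\mathbb Z^2$. By (5), $|\mu_n|\le K_0$ and $\mu_n\le k$. Since $s_n=h$ at sites that are neither fired nor adjacent to fired ones, $\operatorname{supp}\mu_n\subset B_{R+2}$.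

Recall that $\mu_n\rightharpoonup\mu$ *weak-\* in $L^\infty$* means $\int\mu_nf\to\int\mu f$ for all $f\in L^1$. For example, densities that alternate between $0$ and $1$ on cells in a checkerboard of mesh $n^{-1/2}$ converge weak-\* to $\frac12$. Bounded sequences have weak-\* convergent subsequences (Banach–Alaoglu), and the bounds $-K_0\le\mu\le k$ pass to the limit. Write
$$V[\mu](x)=\frac1{2\pi}\int\log|x-y|\,\mu(y)\,dy ,$$
so that $\Delta V[\mu]=\mu$ for bounded compactly supported $\mu$. By the Calderón–Zygmund theorem and Sobolev embedding, $V[\mu]\in W^{2,p}_{loc}$ for all $p<\infty$ and $V[\mu]\in C^1$.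

**Lemma 8.** If $\mu_n\rightharpoonup\mu$ weak-\* along a subsequence, then along it $v_n\to v:=-\frac1{2\pi}\log|x|+V[\mu]$ uniformly on $\{|x|\ge\delta\}$ for each $\delta>0$.

*Proof.* **Step 1: a formula for $v_n$.** The potential kernel $a$ satisfies $\Delta a=4\delta_0$ and $a(Z)=\frac2\pi\log|Z|+\kappa+O(|Z|^{-2})$ for $Z\ne0$ (Lawler–Limic, *Random Walk: A Modern Introduction*, Thm 4.4.4). Since $u_n$ has finite support, $u_n=\frac14a*\Delta u_n$ and $\sum\Delta u_n=0$. So we may replace $a$ by $b_n=a-\kappa-\frac1\pi\log n$, for which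
$$b_n(Z)=\tfrac2\pi\log(|Z|/\sqrt n)+O(|Z|^{-2})\ \ (Z\ne0),\qquad b_n(0)=O(\log n).$$
Let $|x|\ge\delta$ with $|x|$ bounded and $X=\sqrt n\,x\in\mathbb Z^2$. By (3),
$$v_n(x)=-\frac{n-h}{4n}\,b_n(X)+\frac1{4n}\sum_Yb_n(X-Y)(s_n(Y)-h).$$

**Step 2: replace the sum by an integral.** The first term is $-\frac1{2\pi}\log|x|+o(1)$ uniformly. In the sum, $Y=X$ contributes $O(\frac{\log n}n)$, and the errors $O(|Z|^{-2})$ contribute $O\big(\frac1n\sum_{0<|Z|\le C\sqrt n}|Z|^{-2}\big)=O(\frac{\log n}n)$. What is left is $\frac1{2\pi n}\sum_{Y\ne X}\log|x-Y/\sqrt n|\,(s_n(Y)-h)$, and each cell has area $1/n$. For $Y\ne X$ and $w\in Q_Y$ we have $|w-Y/\sqrt n|\le\frac{\sqrt2}2n^{-1/2}\le\frac{\sqrt2}2|x-Y/\sqrt n|$. So the distances $|x-w|$ and $|x-Y/\sqrt n|$ are comparable, and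
$$\big|\log|x-w|-\log|x-Y/\sqrt n|\big|\le Cn^{-1/2}|x-w|^{-1}.$$
Replacing the sum by the integral costs $O(n^{-1/2})\int_{B_C}|x-w|^{-1}dw=O(n^{-1/2})$, and the missing cell $Q_X$ contributes only $O(\frac{\log n}n)$ to $V[\mu_n](x)$. Thus
$$v_n(x)=-\frac1{2\pi}\log|x|+V[\mu_n](x)+o(1)$$
uniformly for bounded $|x|\ge\delta$.

**Step 3: pass to the limit.** The functions $V[\mu_n]$ have gradient at most $\frac{K_0}{2\pi}\sup_x\int_{B_{R+2}}|x-y|^{-1}dy$, so they are equicontinuous. They converge pointwise to $V[\mu]$, because $\log|x-\cdot|\in L^1(B_{R+2})$. Hence they converge locally uniformly. For $|x|>R$ we have $v_n(x)=0$, so $v=0$ there and the convergence is uniform on all of $\{|x|\ge\delta\}$. ∎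

Every subsequence has a further subsequence to which Lemma 8 applies. Any limit $v$ satisfies: $v\ge0$; $v=0$ for $|x|>R$; $v(x)\to+\infty$ as $x\to0$; and on $\mathbb R^2\setminus\{0\}$, $\Delta v=\mu\in L^\infty$, $v\in W^{2,p}_{loc}$ for all $p<\infty$, $v\in C^1$.

## All subsequences give the same $v$

**Proposition 9.** The limit $v$ does not depend on the subsequence.

Suppose two subsequences gave different limits $v,v'$. One would like to insert the smaller one, rescaled, as a competitor $w$ in Lemma 3 for the larger. But $w$ has to be integer-valued with $\Delta w\le k$, and rounding a function $f$ to $\lfloor f\rfloor$ changes its Laplacian by $-\Delta(f-\lfloor f\rfloor)$, which lies in $(-4,4)$ and need not be small. This is where the direct comparison stops. The method that gets past it is that of Pegden–Smart (*Duke Math. J.* 2013): cut a patch out of an actual $u_n$, which is an integer function with $\Delta u_n\le k$ off the origin, and cover the plane with translated copies of this one patch.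

*Proof.* Suppose $v_{n_j}\to v$ and $v_{m_j}\to v'$ as in Lemma 8, with $v\not\equiv v'$. Interchanging them if necessary, $w:=v'-v$ is positive somewhere. The logarithms cancel, so $w\in W^{2,p}_{loc}(\mathbb R^2)$ for all $p<\infty$, $w$ is $C^1$, and its support lies in $\overline{B_R}$.

**Step 1: a point where $v'$ is above $v$ but more concave.** Let $\Omega=\{w>0\}$, choose $\varepsilon>0$ with $\varepsilon R^2<\max w$, and put $w_\varepsilon=w+\varepsilon|x|^2$. On $\partial\Omega$ we have $w=0$ and $|x|\le R$, so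
$$\sup_\Omega w_\varepsilon>\varepsilon R^2\ge\max_{\partial\Omega}w_\varepsilon .$$
Let $d$ be the difference of the outer two terms, $\sup_\Omega w_\varepsilon-\max_{\partial\Omega}w_\varepsilon$. If $2|q|R<d$, then every maximum point of $w_\varepsilon-q\cdot x$ over $\overline\Omega$ lies in $\Omega$, and there $Dw_\varepsilon=q$. Let $\mathcal D$ be a closed disc of such $q$ about $0$, and let $\Gamma^+\subset\Omega$ be the set of all these maximum points for $q\in\mathcal D$. A limit of maximum points is a maximum point for the limiting $q$, so $\Gamma^+$ is compact; and $Dw_\varepsilon(\Gamma^+)\supset\mathcal D$.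

We claim that $|\Gamma^+|>0$. It is enough that a continuous $f\in W^{1,p}_{loc}(\mathbb R^2;\mathbb R^2)$, $p>2$, maps bounded null sets to null sets; apply this to $f=Dw_\varepsilon$. By Morrey's inequality a square $Q$ of side $\ell$ satisfies $\operatorname{osc}_Qf\le C\ell^{1-2/p}\|Df\|_{L^p(Q)}$. For non-overlapping squares $Q_i$ of sides $\ell_i$, Hölder's inequality gives
$$\sum_i(\operatorname{osc}_{Q_i}f)^2\le C\sum_i\ell_i^{2-4/p}\|Df\|_{L^p(Q_i)}^2\le C\Big(\sum_i\ell_i^2\Big)^{1-2/p}\|Df\|_{L^p(\bigcup Q_i)}^2 .$$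
Cover the null set by an open set of small area inside a fixed bounded region and cut it into non-overlapping squares. Each $f(Q_i)$ lies in a disc of radius $\operatorname{osc}_{Q_i}f$, so the image has arbitrarily small area.

Functions in $W^{1,p}_{loc}$, $p>2$, are differentiable a.e. with derivative equal to the weak one (Evans, *PDE*, §5.8.3). So there is $x_0\in\Gamma^+$, $x_0\ne0$, at which $Dv$ and $Dv'$ are differentiable with symmetric derivatives $A$ and $A'$. Integrating along segments from $x_0$, $v$ and $v'$ have second-order Taylor expansions at $x_0$. Write $p=Dv(x_0)$, $p'=Dv'(x_0)$ for the gradients. Since $x_0$ is an interior maximum point of $w_\varepsilon-q\cdot x$ for some $q$, we have $A'-A+2\varepsilon I\le0$. Since $x_0\in\Omega$, $v'(x_0)>v(x_0)\ge0$. Put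
$$B=A-\varepsilon I,\qquad q_B(x)=\tfrac12x\cdot Bx,\qquad\text{so}\qquad B-A'\ge\varepsilon I .$$

**Step 2: an integer function $G:\mathbb Z^2\to\mathbb Z$ with $\Delta G\le k$ and $|G-q_B|$ bounded.** This is the competitor that rounding could not give. Let $\eta=\varepsilon/100$. Choose $r>0$ with $0\notin\overline{B_{2r}(x_0)}$ and
$$|v(x_0+x)-v(x_0)-p\cdot x-\tfrac12x\cdot Ax|\le\eta r^2\qquad(|x|\le2r).$$
For $n=n_j$ large, $|v_n-v|\le\eta r^2$ on $B_{2r}(x_0)$. Let $\xi$ be a lattice point nearest to $\sqrt nx_0$, let $P\in\mathbb Z^2$ with $|P-\sqrt np|\le1$, put $R_1=r\sqrt n$, and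
$$\phi(x)=u_n(\xi+x)-u_n(\xi)-P\cdot x .$$
Let $e=\xi/\sqrt n-x_0$, so $|e|\le n^{-1/2}$. For $|x|\le R_1$ insert the expansion of $v$ at the displacements $e+x/\sqrt n$ and $e$ from $x_0$. The terms $v(x_0)$, $p\cdot e$ and $\frac12e\cdot Ae$ cancel. The linear terms leave $(\sqrt np-P)\cdot x$, at most $R_1$. The quadratic terms leave $\frac12x\cdot Ax$ and the cross term $\sqrt n\,e\cdot Ax$, at most $|A|R_1$. The four errors of size $\eta r^2n$ add up to $4\eta R_1^2$. So for $n$ large
$$|\phi(x)-\tfrac12x\cdot Ax|\le4\eta R_1^2+(1+|A|)R_1\le5\eta R_1^2\qquad(|x|\le R_1).$$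
Fix such an $n$. For $y\in\mathbb Z^2$ and $|x-y|\le R_1$ put
$$\phi_y(x)=\phi(x-y)+\lfloor q_B(y)\rfloor+[By]\cdot(x-y),$$
where $[\cdot]$ is the componentwise floor, and let
$$G(x)=\min_{|y-x|\le R_1}\phi_y(x).$$
Since $q_B(x)=q_B(y)+By\cdot(x-y)+q_B(x-y)$ and $A=B+\varepsilon I$,
$$\phi_y(x)=q_B(x)+\tfrac\varepsilon2|x-y|^2+\theta,\qquad|\theta|\le5\eta R_1^2+1+2R_1\le6\eta R_1^2$$
for $n$ chosen large enough. So $G\ge q_B-6\eta R_1^2$. Also $G(x)\le\phi_x(x)=\lfloor q_B(x)\rfloor\le q_B(x)$. Hence $|G-q_B|$ is bounded, and $G$ is integer-valued.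

If $|x-y|\ge R_1/2$, then $\phi_y(x)\ge q_B(x)+(\frac18-\frac6{100})\varepsilon R_1^2>q_B(x)\ge G(x)$. So the minimum at $x$ is attained at some $y$ with $|x-y|<R_1/2$. This $y$ is still admissible at the neighbors $x'$ of $x$ (for $n$ large, $R_1/2+1\le R_1$), so $G(x')\le\phi_y(x')$ there, while $G(x)=\phi_y(x)$. Thus
$$\Delta G(x)\le\Delta\phi_y(x)=\Delta u_n(\xi+x-y)\le k ,$$
because $\xi+x-y$ is not the origin: it lies within $R_1/2+1$ of $\sqrt nx_0$, and $0\notin\overline{B_{2r}(x_0)}$.

**Step 3: the competitor beats $u_m$.** Choose $r'>0$ with $0\notin\overline{B_{2r'}(x_0)}$ and $\varepsilon r'^2<v'(x_0)$, with the second-order Taylor error of $v'$ at $x_0$ at most $\frac\varepsilon{200}r'^2$ on $B_{2r'}(x_0)$, and with $v'>\frac34v'(x_0)$ on $B_{2r'}(x_0)$. For $m=m_j$ large let $\zeta$ be a lattice point nearest to $\sqrt mx_0$, let $P'\in\mathbb Z^2$ with $|P'-\sqrt mp'|\le1$, and put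
$$W(x)=G(x-\zeta)+P'\cdot(x-\zeta)+u_m(\zeta)-\lceil\tfrac\varepsilon4r'^2m\rceil .$$
Let $D=\{|x-\zeta|\le r'\sqrt m\}$ and let $m$ be so large that $|v_m-v'|\le\frac\varepsilon{200}r'^2$ on $B_{2r'}(x_0)$. As in Step 2, on $D$
$$\big|u_m(x)-u_m(\zeta)-P'\cdot(x-\zeta)-\tfrac12(x-\zeta)\cdot A'(x-\zeta)\big|\le\tfrac4{200}\varepsilon r'^2m+(1+|A'|)r'\sqrt m .$$
Since $|G-q_B|$ has a bound independent of $m$, for $m$ large
$$W-u_m=\tfrac12(x-\zeta)\cdot(B-A')(x-\zeta)-\tfrac\varepsilon4r'^2m+\mathrm{err},\qquad|\mathrm{err}|\le\tfrac\varepsilon{16}r'^2m .$$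
Three consequences follow.

- At $\zeta$: $W-u_m\le(-\frac14+\frac1{16})\varepsilon r'^2m<0$.
- Where $r'\sqrt m-1\le|x-\zeta|\le r'\sqrt m$: the first term is at least $\frac12\varepsilon(r'\sqrt m-1)^2\ge\frac7{16}\varepsilon r'^2m$ for $m$ large, so $W>u_m$.
- On all of $D$: $W\ge u_m-\frac5{16}\varepsilon r'^2m\ge\frac m2v'(x_0)-\frac5{16}m\,v'(x_0)>0$, since $v_m\to v'$ uniformly and $v'>\frac34v'(x_0)$ there.

Let $\tilde w=\min(u_m,W)$ on $D$ and $\tilde w=u_m$ off $D$. It is integer-valued and nonnegative. Where $\tilde w=W<u_m$, the second point puts all neighbors in $D$, where $\tilde w\le W$; so $\Delta\tilde w\le\Delta W=\Delta G(\cdot-\zeta)\le k$. These sites are not $0$, so $\sigma+\Delta\tilde w\le h+k=3$. Elsewhere $\tilde w=u_m$ and $\Delta\tilde w\le\Delta u_m$, so $\sigma+\Delta\tilde w\le s_m\le3$. Lemma 5 gives $u_m\le\tilde w$, contradicting $\tilde w(\zeta)<u_m(\zeta)$. ∎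

Hence $v$, and $\mu=\Delta v$ on $\mathbb R^2\setminus\{0\}$, are unique. Along the full sequence, $v_n\to v$ uniformly on $\{|x|\ge\delta\}$ for each $\delta>0$, and $\mu_n\rightharpoonup\mu$.

## The limiting set, and growth of $v$ away from its zeros

Let
$$L=\overline{\{x\ne0:v(x)>0\}} .$$
It is compact, since $v=0$ for $|x|>R$; and $0$ is in its interior, since $v\to+\infty$ at $0$.

**Proof of Theorem A(2).** **Step 1: $L$ is near $n^{-1/2}S_n$.** If $x\neq0$ and $v(x)>0$, then $v_n>0$ at lattice points near $x$ for $n$ large. Given $\epsilon>0$, cover $L$ by finitely many discs of radius $\epsilon/2$ centered at such points $x$. For $n$ large each center is within $\epsilon/2$ of $n^{-1/2}S_n$, so $L$ lies in the $\epsilon$-neighborhood of $n^{-1/2}S_n$.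

**Step 2: $n^{-1/2}S_n$ is near $L$.** Uniform convergence alone does not give this, because $S_n$ could have thin parts on which $v_n$ is tiny. The barrier excludes that. If the claim fails, then, since $n^{-1/2}S_n\subset B_R$, along a subsequence there are $z_n\in S_n$ with $z_n/\sqrt n\to z\notin L$. Choose $\rho>0$ with $B_{2\rho}(z)\cap L=\emptyset$; in particular $|z|\ge2\rho$. Apply Lemma 6 with $D=\{|x-z_n|<\rho\sqrt n\}$, which does not contain $0$ for $n$ large. It gives $y$ with $\rho\sqrt n\le|y-z_n|\le\rho\sqrt n+1$ and $u_n(y)>g(y-z_n)\ge\frac13\rho^2n$ for $n$ large. This contradicts $v_n\to v=0$ uniformly on $B_{3\rho/2}(z)$. ∎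

**Lemma 10 (nondegeneracy).** For $x_0\in L\setminus\{0\}$ and $0<r<|x_0|$,
$$\max_{\partial B_r(x_0)}v\ge\tfrac12r^2 . \tag{6}$$

*Proof.* By Theorem A(2) choose $z_n\in S_n$ with $z_n/\sqrt n\to x_0$. For $n$ large, $0\notin D=\{|x-z_n|<r\sqrt n\}$. Lemma 6 gives $y_n$ with $r\sqrt n\le|y_n-z_n|\le r\sqrt n+1$ and $v_n(y_n/\sqrt n)\ge\frac12r^2-o(1)$. A limit point $y^*$ of $y_n/\sqrt n$ lies on $\partial B_r(x_0)$, is not $0$, and satisfies $v(y^*)\ge\frac12r^2$ by uniform convergence near $y^*$. ∎

## Quadratic vanishing at zeros, and the density window $[k-1,k]$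

The constants $C$ in the first lemma depend only on $K_0$.

**Lemma 11.** If $x_0\ne0$, $v(x_0)=0$ and $4r<|x_0|$, then $\sup_{B_{2r}(x_0)}v\le Cr^2$ and $\sup_{B_r(x_0)}|Dv|\le Cr$.

*Proof.* **Step 1: the bound on $v$, by splitting off a harmonic function.** On $B_{4r}(x_0)$ let $\Delta v_1=\mu$ with $v_1=0$ on the boundary. Comparison with $\pm\frac{K_0}4(16r^2-|x-x_0|^2)$ gives $|v_1|\le4K_0r^2$. Then $v_2=v-v_1$ is harmonic with boundary values $v\ge0$, so $v_2\ge0$, and $v_2(x_0)=-v_1(x_0)\le4K_0r^2$. Harnack's inequality gives $v_2\le Cr^2$ on $B_{2r}(x_0)$. So $v=v_1+v_2\le Cr^2$ there.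

**Step 2: the gradient.** Let $v_3(x)=\frac1{2\pi}\int_{B_{2r}(x_0)}\log\frac{|x-y|}r\,\mu(y)\,dy$. On $B_{2r}(x_0)$, scaling gives $|v_3|\le Cr^2$ and $|Dv_3|\le Cr$. The function $v-v_3$ is harmonic there (Weyl's lemma) and bounded by $Cr^2$, so its gradient on $B_r(x_0)$ is at most $Cr$. ∎

**Lemma 12.** $Z:=\{x\in L\setminus\{0\}:v(x)=0\}$ is a null set.

*Proof.* Let $x_0\in Z$ and $8r<|x_0|$. By (6) there is $y\in\partial B_r(x_0)$ with $v(y)\ge r^2/2$. By Lemma 11 with $2r$ in place of $r$, $|Dv|\le Cr$ on $B_{2r}(x_0)$. So $v>0$ on $B_{cr}(y)\subset B_{2r}(x_0)$ for a fixed $c\in(0,1)$ with $Cc<\frac12$. Thus $|Z\cap B_{2r}(x_0)|\le(1-\frac{c^2}4)|B_{2r}|$ for all small $r$, and $x_0$ is not a density point of $Z$. By Lebesgue's density theorem $|Z|=0$. ∎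

**Lemma 13 (window).** $k-1\le\mu\le k$ a.e. on $L$, and $\mu=0$ a.e. off $L$.

*Proof.* The upper bound is inherited from $\mu_n\le k$, and $\mu=\Delta v=0$ on the open set $\mathbb R^2\setminus L$, where $v=0$. The lower bound comes from the edge count. Let $Q\subset\{x\ne0:v(x)>0\}$ be a closed axis-parallel square. For $n$ large all lattice sites of $\sqrt nQ$ have fired. There are $2n|Q|-O(\sqrt n)$ edges among them, so by Lemma 4 the sum of $s_n$ over these sites is at least $2n|Q|-O(\sqrt n)$. There are $n|Q|+O(\sqrt n)$ such sites, and cells cut by $\partial Q$ have total area $O(n^{-1/2})$. Hence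
$$\int_Q\mu=\lim\int_Q\mu_n\ge(2-h)|Q|=(k-1)|Q| .$$
By Lebesgue differentiation $\mu\ge k-1$ a.e. on $\{v>0\}$, and by Lemma 12 a.e. on $L$. ∎

The total amount of $\mu$ does not decide the question. Conservation of chips gives $\int\mu=\lim\frac{n-h}n=1$, so by Lemma 13 the area of $L$ is between $\frac1k$ and $\frac1{k-1}$. Some dilate of every polygon has an area in this range. Only a local test at the corners can distinguish, and the kernel of the first section is such a test.

## No corner with $\varphi\le\pi/2$ or $\sin\varphi>1/k$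

**Proposition 14.** Let $h\le1$ and let $L$ have a corner of angle $\varphi$ at $x_0\in\partial L$. Then $\varphi>\pi/2$ and $\sin\varphi\le1/k$.

*Proof.* **Step 1: Proposition 1 applies at $x_0$.** Since $0\in\operatorname{int}L$, $x_0\ne0$. Also $v(x_0)=0$, as $v(x_0)>0$ would put $x_0$ in $\operatorname{int}L$. By Lemma 11, $v=O(r^2)$ and $Dv=O(r)$ at $x_0$, so (2) holds for small fixed $\rho$, with some constant $C'$ on the right independent of $\epsilon$. Choose the polar axis so that $K=\{|\omega|\le\alpha\}$, $\varphi=2\alpha$.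

**Step 2: replace $L$ by the sector.** Put $\tilde\mu=\mu$ on $L$ and $\tilde\mu=k-1$ off $L$, so $k-1\le\tilde\mu\le k$ a.e. By Lemma 13, $\mu=\tilde\mu 1_L$ a.e. For a.e. $r$ this holds for a.e. $\omega$, and then
$$\Big|M(r)-\int_{-\alpha}^\alpha\tilde\mu(r,\omega)\cos2\omega\,d\omega\Big|\le k\,\big|\{\omega:(r,\omega)\in L\}\,\triangle\,[-\alpha,\alpha]\big|\to0$$
by the definition of a corner.

**Step 3: apply Lemma 2 with $\lambda=\tilde\mu(r,\cdot)$.** If $\alpha\le\pi/4$, then $M(r)\ge(k-1)\sin\varphi-o(1)$ with $(k-1)\sin\varphi>0$, and (2) fails as $\epsilon\to0$. So $\varphi>\pi/2$, and Lemma 2 gives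
$$M(r)=m_0+D(r)+o(1),\qquad m_0=k\sin\varphi-1,\qquad D(r)=D(\tilde\mu(r,\cdot))\ge0 . \tag{7}$$
If $k\sin\varphi>1$, then $M(r)\ge m_0/2>0$ for small $r$, again contradicting (2). ∎

**Proof of Theorem A(3).** Put $\psi=\arcsin(1/k)$. On $(0,1)$ strict convexity gives $\arcsin t<\frac\pi2t$, so $\psi<\frac\pi{2k}$ for $k\ge2$. Let $L$ be a polygon with $N$ vertices. A convex vertex is a corner, so by Proposition 14 its angle $\varphi$ lies in $(\frac\pi2,\pi)$ with $\sin\varphi\le\frac1k$, i.e. $\varphi\ge\pi-\psi$. Reflex angles exceed $\pi$. So every interior angle is at least $\pi-\psi$, and $(N-2)\pi\ge N(\pi-\psi)$, i.e.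
$$N\ge2\pi/\psi>4k=12-4h .$$
Thus $L_h$ is not a polygon with at most $12-4h$ sides. For the regular $4k$-gon one sees it directly: its angle satisfies $\sin\varphi=\sin\frac\pi{2k}>\frac1k$. ∎

## Integer Hessians, and the strict inequality

At equality, $k\sin\varphi=1$, we have $m_0=0$ in (7), and (2) no longer gives a contradiction. For $h=1$ this is not a side issue: $k=2$ gives $\psi=\pi/6$ and $2\pi/\psi=12$ exactly, so Proposition 14 still allows a $12$-gon with all angles $150^\circ$. But equality forces $\mu$ to reach its maximum $k$ near both edges of the corner, at suitable scales. The next lemma says that where $\Delta U$ is almost everywhere at its maximal value $k$, an integer function $U$ can only look like a quadratic polynomial if the Hessian is an integer matrix. For example, for $k=2$ and $\nu=(1,1)/\sqrt2$ the matrix $k\nu\nu^T$ has all entries $1$, and $U=\frac12(x_1+x_2)(x_1+x_2+1)$ is an integer function with $\Delta U=2$ and this Hessian. For $\nu=(\cos30^\circ,\sin30^\circ)$ the matrix $2\nu\nu^T$ has first entry $\frac32$,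 and the lemma says there is no such $U$.

**Lemma 15.** Let $N_j\to\infty$, $\epsilon_j=N_j^{-1/2}$, $U_j:\mathbb Z^2\to\mathbb Z$, and $V_j(x)=N_j^{-1}U_j(\sqrt{N_j}x)$ on $\epsilon_j\mathbb Z^2$. Let $E$ be non-empty, open and bounded. Suppose $V_j\to V$ uniformly on $E$, where $V$ is a quadratic polynomial with Hessian $A$, $\operatorname{tr}A=k$. Let $f_j(x)=k-\Delta U_j(\sqrt{N_j}x)$, and suppose that on $E$: $0\le f_j\le C$ and $\epsilon_j^2\sum_Ef_j\to0$. Then $A$ has integer entries.

*Proof.* Write $\epsilon=\epsilon_j$. Let $\Delta_\epsilon$ and $\nabla_\epsilon$ be the difference Laplacian (normalized by $\epsilon^{-2}$) and gradient with spacing $\epsilon$; norms are $\ell^2$ with weight $\epsilon^2$ per point or edge. Put $F=V_j-V$. Then $F\to0$ uniformly on $E$. Since $\epsilon^{-2}N_j^{-1}=1$, $\Delta_\epsilon V_j=k-f_j$; and $\Delta_\epsilon V=\operatorname{tr}A=k$ exactly. So $\Delta_\epsilon F=-f_j$ in the interior of $E$, and $\|f_j\|_{\ell^2(E)}^2\le C\epsilon^2\sum_Ef_j\to0$.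

**Step 1: first differences of $F$ tend to $0$ in $\ell^2$.** Let $\zeta\in C_c^\infty(E)$. Expanding both sides verifies
$$(F_y-F_x)(\zeta_y^2F_y-\zeta_x^2F_x)=(\zeta_yF_y-\zeta_xF_x)^2-F_xF_y(\zeta_y-\zeta_x)^2 .$$
Sum over edges, using summation by parts on the left:
$$\|\nabla_\epsilon(\zeta F)\|^2=-\epsilon^2\sum\zeta^2F\,\Delta_\epsilon F+\epsilon^2\sum_{\text{edges}}F_xF_y\,\epsilon^{-2}(\zeta_y-\zeta_x)^2\to0,$$
because $F\to0$ uniformly, $\Delta_\epsilon F$ is bounded, $\zeta$ is Lipschitz, and there are $O(\epsilon^{-2})$ terms.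

**Step 2: the Laplacian of a cut-off $F$ tends to $0$ in $\ell^2$.** Choose $\zeta$ equal to $1$ on an open ball with closure in $E$. Let $\zeta'\in C_c^\infty$ be supported in that ball with $\zeta'=1$ on a smaller open ball $B'$. Then
$$\Delta_\epsilon(\zeta'F)(x)=\zeta'\Delta_\epsilon F+\epsilon^{-2}\sum_{y\sim x}(\zeta'_y-\zeta'_x)(F_y-F_x)+F\,\Delta_\epsilon\zeta' .$$
The first term is at most $C\|f_j\|_{\ell^2(E)}$ in norm. The second is at most $C$ times the $\ell^2$ norm of $\nabla_\epsilon F$ on edges in the ball where $\zeta=1$, which tends to $0$ by Step 1. The third tends to $0$ uniformly. So $\|\Delta_\epsilon(\zeta'F)\|\to0$.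

**Step 3: all second differences tend to $0$ in $\ell^2$.** In Fourier variables $-\Delta_\epsilon$ is multiplication by $\epsilon^{-2}(|e^{i\theta_1}-1|^2+|e^{i\theta_2}-1|^2)$. The second differences $\partial_a^+\partial_a^-$ and $\partial_1^+\partial_2^+$, normalized by $\epsilon^{-2}$, are multiplication by symbols of absolute value $\epsilon^{-2}|e^{i\theta_a}-1||e^{i\theta_b}-1|$, which is at most this. By Plancherel the second differences of $\zeta'F$ tend to $0$ in $\ell^2$.

**Step 4: compare with integers.** At lattice points of $B'$ at distance more than $2\epsilon$ from $\partial B'$ these are the second differences of $F=V_j-V$. Those of $V_j$ are second differences of $U_j$, hence integers; those of $V$ are exactly $A_{ab}$. So each such point contributes at least $\epsilon^2\operatorname{dist}(A_{ab},\mathbb Z)^2$ to a sum that tends to $0$. In the limit $\operatorname{dist}(A_{ab},\mathbb Z)^2|B'|=0$. ∎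

**Proposition 16.** No corner of $L$ has $\sin\varphi=1/k$.

*Proof.* Suppose $\sin\varphi=1/k$ at a corner $x_0$. By Proposition 14, $\varphi>\pi/2$, so (7) holds with $m_0=0$: $M(r)=D(r)+o(1)$. Keep the polar coordinates of that proof.

**Step 1: scales at which $D$ is small.** If $\liminf_{r\to0}\int_r^{2r}D\,\frac{ds}s>0$, then summing over dyadic scales gives $\int_\epsilon^\rho M\frac{dr}r\to\infty$ along $\epsilon=2^{-i}\rho$, contradicting (2). So there are $r_j\to0$ with $\int_{r_j}^{2r_j}D\,\frac{ds}s\to0$.

**Step 2: blow up at these scales.** Put $v^{(j)}(x)=r_j^{-2}v(x_0+r_jx)$ and $\mu^{(j)}(x)=\mu(x_0+r_jx)$, so $\Delta v^{(j)}=\mu^{(j)}$. By Lemma 11 the $v^{(j)}$ are locally bounded, and their Laplacians are bounded. By interior $W^{2,p}$ estimates, after passing to a subsequence, $v^{(j)}\to v_0$ in $C^1_{loc}$; and $\Delta v_0\in L^\infty_{loc}$, as a limit of bounded densities. Work on the annulus $\{1<|x|<2\}$. By the corner hypothesis, there the symmetric difference of $K$ and the rescaled set $r_j^{-1}(L-x_0)$ has measure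 tending to $0$.

Inside $K$: let $\delta>0$. For $\pi/4+\delta<|\omega|<\alpha$ we have $|\cos2\omega|\ge\sin2\delta$, so $D(s)\ge\sin2\delta\int_{\pi/4+\delta<|\omega|<\alpha}(k-\tilde\mu)\,d\omega$. With Step 1 and $\mu=\tilde\mu$ on $L$, we get $\mu^{(j)}\to k$ in $L^1(\{1<|x|<2,\ \pi/4+\delta<|\omega|<\alpha\})$.

Outside $K$: $v^{(j)}=0$ and $\mu^{(j)}=0$ a.e. off the rescaled $L$. So $v_0=0$ a.e. outside $K$, hence everywhere there by continuity, and $\mu^{(j)}\to0$ in $L^1$ there.

**Step 3: $v_0$ is a one-dimensional quadratic near each edge.** Let $E_+=\{1<|x|<2,\ \pi/4<\omega<\alpha\}$ and let $\nu_+$ be the inner unit normal to $K$ along $\omega=\alpha$; so $x\cdot\nu_+=r\sin(\alpha-\omega)>0$ on $E_+$. By Step 2, $\Delta v_0=k$ in $E_+$ and $v_0=0$ for $\omega$ slightly larger than $\alpha$. Since $\Delta v_0$ is bounded, it has no part on the edge segment $\{\omega=\alpha,\ 1<|x|<2\}$. The function $\frac k2(x\cdot\nu_+)_+^2$ has Laplacian $k1_{\{x\cdot\nu_+>0\}}$. Therefore $v_0-\frac k2(x\cdot\nu_+)_+^2$ is harmonic near the segment.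 It vanishes on one side of it, so it vanishes near it, and by unique continuation in the connected set $E_+$
$$v_0=\tfrac k2(x\cdot\nu_+)^2\quad\text{on }E_+ .$$
Likewise $v_0=\frac k2(x\cdot\nu_-)^2$ on the mirror region $E_-=\{1<|x|<2,\ -\alpha<\omega<-\pi/4\}$, where $\nu_-$ is the inner normal along $\omega=-\alpha$.

**Step 4: return to the lattice and apply Lemma 15.** Fix non-empty open sets $E\Subset E'\Subset E_+$. For each large $j$ choose $n_j$ so large that $N_j:=r_j^2n_j\to\infty$, $|v_{n_j}-v|\le r_j^2/j$ on $B_{4r_j}(x_0)$, and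
$$\int_{x_0+r_jE'}(k-\mu_{n_j})\le\int_{x_0+r_jE'}(k-\mu)+\frac{r_j^2}j ;$$
the last is possible since $\mu_n\rightharpoonup\mu$. Let $\xi_j$ be a lattice point nearest to $\sqrt{n_j}x_0$ and $U_j=u_{n_j}(\xi_j+\cdot)$. Then
$$V_j(x)=N_j^{-1}U_j(\sqrt{N_j}x)=r_j^{-2}v_{n_j}\big(\xi_j/\sqrt{n_j}+r_jx\big)\to v_0\quad\text{uniformly on }E,$$
because $|\xi_j/\sqrt{n_j}-x_0|\le n_j^{-1/2}=r_jN_j^{-1/2}$, so the argument is shifted only by $N_j^{-1/2}$ in the blown-up picture. On $E$, away from the origin of $\mathbb Z^2$, (3) and (5) give $f_j=k-(s_{n_j}-h)\in[0,k+K_0]$. For $j$ large the cells of the sites involved lie in $x_0+r_jE'$, their area is $1/n_j$, and $k-\mu_{n_j}\ge0$. So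
$$N_j^{-1}\sum_Ef_j\le r_j^{-2}\int_{x_0+r_jE'}(k-\mu_{n_j})\le\int_{E'}(k-\mu^{(j)})+\tfrac1j\to0$$
by Step 2. The Hessian of $v_0$ on $E$ is $k\nu_+\nu_+^T$, with trace $k$. By Lemma 15 it has integer entries in lattice coordinates. Similarly, so does $k\nu_-\nu_-^T$.

**Step 5: arithmetic.** Let $\theta_\pm$ be the arguments of $\nu_\pm$ in lattice coordinates. Then $k\cos2\theta_\pm=2k\cos^2\theta_\pm-k$ and $k\sin2\theta_\pm=2k\sin\theta_\pm\cos\theta_\pm$ are integers, so by the addition formula $k^2\sin(2\theta_--2\theta_+)\in\mathbb Z$. In the polar coordinates at $x_0$, $\nu_\pm$ have arguments $\pm(\alpha-\frac\pi2)$, so $\theta_--\theta_+=\pi-\varphi$ up to sign and modulo $2\pi$. Here $\sin(\pi-\varphi)=\frac1k$, and $\cos(\pi-\varphi)=\sqrt{1-k^{-2}}$ because $\varphi>\frac\pi2$. So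
$$k^2|\sin(2\theta_--2\theta_+)|=2k^2\cdot\tfrac1k\sqrt{1-k^{-2}}=2\sqrt{k^2-1}.$$
For $k\ge2$ we have $(k-1)^2<k^2-1<k^2$, so $k^2-1$ is not a perfect square and this number is irrational. That is a contradiction. ∎

**Proof of Theorem B.** Propositions 14 and 16 give $\varphi>\frac\pi2$ and $\sin\varphi<\frac1k=\frac1{3-h}$. Let $L_h$ be a polygon with $N$ sides and $\psi=\arcsin\frac1{3-h}$. All interior angles now exceed $\pi-\psi$, so $(N-2)\pi>N(\pi-\psi)$, i.e. $N>2\pi/\psi$. Rotation by $90^\circ$ about $0$ preserves each $S_n$, hence $L_h$. It acts freely on the vertices, since $0\in\operatorname{int}L_h$ is not a vertex. So $4\mid N$. For $h=1$, $2\pi/\psi=12$, so $N\ge16$. For $h=0$, $2\pi/\psi\approx18.5$, so $N\ge20$. For $h=-1$, $2\pi/\psi\approx24.9$, so $N\ge28$. ∎
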